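\title{The augmentation ideal of $\ell^1(\mathbb{F}_2)$ does not factor}

\begin{abstract}
Let $I$ be the augmentation ideal of the group algebra $\ell^1(\mathbb{F}_2)$ of the free group on two generators. We show that $I$ does not factor: there is an explicit finitely supported $f\in I$ with rational coefficients such that no element of $I$ within distance $1/9$ of $f$ is a product of two elements of $I$. In contrast, for every countable group each element of the augmentation ideal is a sum of two such products. The obstruction is a winding number, which is tied to the augmentation character by a norm-continuous path of isometric representations on spaces of trace-class operators.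
\end{abstract}

\section{Introduction}

A Banach algebra $A$ \emph{factors} if every $x\in A$ is a product $x=yz$ with $y,z\in A$, and it \emph{factors weakly} if every $x\in A$ is a finite sum of such products. Both properties are trivial when $A$ has an identity, so they are of interest for ideals. Weak factorization is a linear condition: it fails exactly when some nonzero linear functional on $A$ vanishes on all products. Factorization is not linear. To show that an algebra factors weakly but does not factor, one needs a nonlinear invariant that tells one product from a sum of two.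

Let $G$ be a discrete group and let $\ell^1(G)$ be the Banach algebra of absolutely summable complex functions on $G$ with the convolution product
\[
(uv)(t)=\sum_{s\in G}u(s)v(s^{-1}t).
\]
We write $s$ for the point mass at $s\in G$ and $e$ for the identity, so that $u=\sum_s u(s)\,s$. The \emph{augmentation} $\operatorname{aug}(u)=\sum_s u(s)$ is a character of $\ell^1(G)$, that is, a nonzero multiplicative linear functional. Its kernel
\[
I(G)=\Big\{u\in\ell^1(G):\ \sum_{s\in G}u(s)=0\Big\}
\]
is the \emph{augmentation ideal}, a closed two-sided ideal of codimension one, which we regard as a Banach algebra in its own right. By a result of Willis, every closed ideal of finite codimension in $L^1(G)$, for a locally compact group $G$, factors weakly. When $G$ is amenable such an ideal has a bounded approximate identity and therefore factors. The free group $\mathbb{F}_2$ on two generators $a,b$ is not amenable, and we ask, following \cite{FCBA}: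

\begin{quote}
Does $I(\mathbb{F}_2)$ factor? That is, can every $f\in I(\mathbb{F}_2)$ be written as $f=gh$ with $g,h\in I(\mathbb{F}_2)$?
\end{quote}

The first experiments suggest that it does. We shall see in Section~\ref{sec:cohen} that in any group $e-\mu$ is a product of two elements of $I(G)$ for every probability measure $\mu$, and that so is every real element of $I(G)$ with a single positive coefficient. Nevertheless the answer is no. Put
\begin{equation}\label{eq:f}
d=10^6,\qquad p=\frac1{2d}\sum_{k=0}^{d-1}\big(a^k+a^{-k}\big),\qquad f=e-p+\tfrac12\,p\,(b-b^2)\,p .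
\end{equation}
Since $\operatorname{aug}(p)=1$, we have $\operatorname{aug}(f)=1-1+\frac12(1-1)=0$, so $f\in I(\mathbb{F}_2)$.

\begin{theorem}\label{thm:main}
Let $f'\in I(\mathbb{F}_2)$ with $\|f'-f\|_1<\frac19$. Then $f'\ne gh$ for all $g,h\in I(\mathbb{F}_2)$. Hence $I(\mathbb{F}_2)$ does not factor, and the set $\{gh: g,h\in I(\mathbb{F}_2)\}$ is not even dense in $I(\mathbb{F}_2)$.
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(a)] For every countable discrete group $G$, every element of $I(G)$ is a sum of two products of elements of $I(G)$. For $G=\mathbb{F}_2$ the optimal number of products is exactly two.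
\item[(b)] If a discrete group $G$ has a quotient isomorphic to $\mathbb{F}_2$, or only to $C_d*\mathbb{Z}$, where $C_d$ is the cyclic group of order $d=10^6$, then $I(G)$ does not factor. In particular, for a free group $G$, the ideal $I(G)$ factors if and only if $G$ has rank at most $1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cohen} proves that two products suffice. Section~\ref{sec:model} shows the obstruction to one product in a commutative model and explains what must change for a group algebra. Sections~\ref{sec:reps}--\ref{sec:path} build the winding number and the path of representations, and Section~\ref{sec:proof} assembles the proofs.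

\section{Products given by Cohen's theorem}\label{sec:cohen}

A bounded sequence $(e_n)$ in a Banach algebra $A$ is a \emph{bounded left approximate identity} if $e_nx\to x$ for all $x\in A$; the right-handed notion and the version for nets are defined in the same way. \emph{Cohen's factorization theorem} states that a Banach algebra with a bounded left, or a bounded right, approximate identity factors. We apply it to one-sided ideals inside $I(G)$.

Let $\mu$ be a probability measure on $G$, that is, $\mu\in\ell^1(G)$, $\mu\ge0$ and $\operatorname{aug}(\mu)=1$. Let $m_n=\frac1n\sum_{k=1}^n\mu^k$ be the averages of its convolution powers. Then $\|m_n\|_1=1$, and the sum defining $m_n(e-\mu)$ telescopes: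
\begin{equation}\label{eq:telescope}
m_n(e-\mu)=(e-\mu)m_n=\tfrac1n\big(\mu-\mu^{n+1}\big),\qquad \|m_n(e-\mu)\|_1\le\tfrac2n .
\end{equation}
Let $R_\mu$ be the closure of $(e-\mu)\ell^1(G)$ and $L_\mu$ the closure of $\ell^1(G)(e-\mu)$. These are a closed right ideal and a closed left ideal of $\ell^1(G)$, both contained in $I(G)$.

\begin{lemma}\label{lem:RL}
We have $e-m_n\in R_\mu\cap L_\mu$, and the Banach algebras $R_\mu$ and $L_\mu$ factor. In particular every element of $R_\mu\cup L_\mu$ is a product of two elements of $I(G)$.
\end{lemma}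

\begin{proof}
Each $e-\mu^k=(e-\mu)(e+\mu+\dots+\mu^{k-1})$ lies in $R_\mu$ and, since the two factors commute, in $L_\mu$; so does the average $e-m_n$. By \eqref{eq:telescope}, $m_nr\to0$ for $r\in(e-\mu)\ell^1(G)$, and then for all $r\in R_\mu$ because $\|m_n\|_1=1$. Thus $(e-m_n)$ is a bounded left approximate identity of $R_\mu$. The mirror argument makes it a bounded right approximate identity of $L_\mu$. Cohen's theorem applies to both algebras.
\end{proof}

So $e-\mu$ is a product. A real element of $I(G)$ with a single positive coefficient has the form $c(s-\nu)$ with $c>0$, $s\in G$ and $\nu$ a probability measure; it equals $c(e-\nu s^{-1})s\in R_{\nu s^{-1}}$ and is a product too.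

To reach a general $u\in I(G)$, write $u=(e-m_n)u+m_nu$. The first term is in $R_\mu$. If $\|m_nu\|_1\to0$ for all $u\in I(G)$, then $I(G)=R_\mu$ factors, so for $\mathbb{F}_2$ Theorem~\ref{thm:main} excludes this for every $\mu$. Averaging on both sides does kill the remainder. The dual statement is that a bounded function that is harmonic on both sides is constant.

\begin{lemma}\label{lem:harmonic}
Let $\mu(s)>0$ for all $s\in G$. If $\varphi\in\ell^\infty(G)$ satisfies
\[
\sum_s\mu(s)\varphi(sx)=\varphi(x)=\sum_s\mu(s)\varphi(xs)\qquad(x\in G),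
\]
then $\varphi$ is constant.
\end{lemma}

\begin{proof}
Let $A_n=\sum_x\mu^n(x)|\varphi(x)|^2$ and $\psi_t(x)=\varphi(tx)-\varphi(x)$. Expanding the square and using the left-hand identity in the cross term,
\[
\sum_t\mu(t)|\psi_t(x)|^2=\sum_t\mu(t)|\varphi(tx)|^2-2|\varphi(x)|^2+|\varphi(x)|^2 .
\]
Multiply by $\mu^n(x)$ and sum over $x$. Since $\mu\mu^n=\mu^{n+1}$,
\begin{equation}\label{eq:energy}
\sum_{t}\mu(t)\sum_x\mu^n(x)|\psi_t(x)|^2=A_{n+1}-A_n .
\end{equation}
So $(A_n)$ is increasing. It is bounded by $\|\varphi\|_\infty^2$, hence $A_{n+1}-A_n\to0$.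

The function $\psi_t$ inherits the right-hand identity, and iterating it gives $\psi_t(x)=\sum_y\mu^{k}(y)\psi_t(xy)$ for $k\ge1$. Fix $x$ and let $n\ge2$. Write $\mu^n=\mu\mu^{n-1}$, keep only the term $x$ of the first factor, and apply the Cauchy--Schwarz inequality:
\[
\sum_z\mu^n(z)|\psi_t(z)|^2\ \ge\ \mu(x)\sum_y\mu^{n-1}(y)|\psi_t(xy)|^2\ \ge\ \mu(x)|\psi_t(x)|^2 .
\]
With \eqref{eq:energy} this gives $\mu(t)\mu(x)|\psi_t(x)|^2\le A_{n+1}-A_n\to0$. Since $\mu(t)\mu(x)>0$, we get $\varphi(tx)=\varphi(x)$ for all $t,x$.
\end{proof}

Full support is used only in the last line, and some such hypothesis is needed: if $\mu$ is supported in a proper subgroup, the indicator function of that subgroup satisfies both identities. A measure with full support exists exactly when $G$ is countable, and this is where countability enters Theorem~\ref{thm:second}(a).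

\begin{lemma}\label{lem:twosided}
Let $G$ be countable and $\mu(s)>0$ for all $s$. Then $\|m_num_n\|_1\to0$ for every $u\in I(G)$.
\end{lemma}

\begin{proof}
Write $\langle v,\varphi\rangle=\sum_sv(s)\varphi(s)$ for $v\in\ell^1(G)$, $\varphi\in\ell^\infty(G)$. Suppose that $\|m_num_n\|_1\ge\epsilon>0$ for infinitely many $n$. For these $n$ choose $\varphi_n$ with $\|\varphi_n\|_\infty\le1$ and $\langle m_num_n,\varphi_n\rangle=\|m_num_n\|_1$. Put $\psi_n(s)=\langle m_nsm_n,\varphi_n\rangle$. Then $|\psi_n|\le1$ and $\langle v,\psi_n\rangle=\langle m_nvm_n,\varphi_n\rangle$ for all $v$. Since $G$ is countable, a subsequence of $(\psi_n)$ converges pointwise to some $\psi$, and along it $\langle v,\psi_n\rangle\to\langle v,\psi\rangle$ by dominated convergence. By \eqref{eq:telescope}, $|\langle\mu x-x,\psi_n\rangle|\le2/n$ and $|\langle x\mu-x,\psi_n\rangle|\le2/n$ for $x\in G$. In the limit these are the two identities of Lemma~\ref{lem:harmonic}, so $\psi$ is constant and $\langle u,\psi\rangle=0$. But $\langle u,\psi\rangle=\lim\langle u,\psi_n\rangle\ge\epsilon$.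
\end{proof}

\begin{proposition}\label{prop:two}
Let $G$ be countable and $\mu(s)>0$ for all $s$. Then $I(G)=R_\mu+L_\mu$. Hence every element of $I(G)$ is a sum of two products of elements of $I(G)$, and if $G$ is abelian, then $I(G)$ factors.
\end{proposition}

\begin{proof}
For $u\in I(G)$ and any $n$,
\[
u=(e-m_n)u+m_nu(e-m_n)+m_num_n .
\]
The first term is in $R_\mu$, the second is in $L_\mu$, and each has norm at most $2\|u\|_1$. The third is in $I(G)$ and, by Lemma~\ref{lem:twosided}, has norm at most $\frac12\|u\|_1$ for large $n$. Start from $u_0=u$ and apply this repeatedly to the third term. We obtain $u_k=r_k+l_k+u_{k+1}$ with $r_k\in R_\mu$, $l_k\in L_\mu$, $\|u_k\|_1\le2^{-k}\|u\|_1$ and $\|r_k\|_1,\|l_k\|_1\le2^{1-k}\|u\|_1$. Then $u=\sum r_k+\sum l_k\in R_\mu+L_\mu$, and each summand is a product by Lemma~\ref{lem:RL}. If $G$ is abelian, $R_\mu=L_\mu=I(G)$.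
\end{proof}

\section{An index obstruction}\label{sec:model}

An operator $A$ on a Banach space is \emph{bounded below by} $\kappa>0$ if $\|Ax\|\ge\kappa\|x\|$ for all $x$. It is \emph{Fredholm} if its range is closed and its kernel and cokernel have finite dimension; then $\operatorname{ind}A=\dim\ker A-\dim\operatorname{coker}A$. A product of Fredholm operators is Fredholm and $\operatorname{ind}(AB)=\operatorname{ind}A+\operatorname{ind}B$.

\begin{lemma}\label{lem:perturb}
Let $A$ be a Fredholm operator on a Hilbert space, bounded below by $\kappa$, and let $\|A'-A\|<\kappa$. Then $A'$ is bounded below by $\kappa-\|A'-A\|$, Fredholm, and $\operatorname{ind}A'=\operatorname{ind}A$.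
\end{lemma}

\begin{proof}
The lower bound is the triangle inequality. Let $A^+$ be the orthogonal projection onto the range of $A$ followed by the inverse of $A$ on its range. Then $A^+A=1$ and $\|A^+\|\le1/\kappa$. We have $A'=\big(1+(A'-A)A^+\big)A$, and the first factor is invertible since $\|(A'-A)A^+\|<1$.
\end{proof}

\begin{example}[the model]\label{ex:model}
Let $\mathcal{A}$ be the algebra of power series $u(z)=\sum_{n\ge0}u_nz^n$ with $\|u\|_1=\sum|u_n|<\infty$, and let $\mathcal{M}=\{u:u(0)=0\}$. No $f'$ with $\|f'-z\|_1<1$ is a product $gh$ with $g,h\in\mathcal{M}$. This is visible from the coefficient of $z$, but the following argument is the one that survives. Let $H^2$ be the Hilbert space of power series with square-summable coefficients and let $T_u$ be multiplication by $u$ on $H^2$, so that $\|T_u\|\le\|u\|_1$. The shift $S=T_z$ is an isometry of index $-1$, so $T_{f'}$ is bounded below and has index $-1$ by Lemma~\ref{lem:perturb}. Suppose $f'=gh$ with $g,h\in\mathcal{M}$.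
\begin{enumerate}
\item[(i)] \emph{Lower bound.} Since $T_{f'}=T_gT_h$ is injective, so is the right factor $T_h$.
\item[(ii)] \emph{Functional.} The functional $\Lambda(x)=x(0)$ satisfies $\Lambda(T_hx)=h(0)\Lambda(x)=0$, so $T_h$ is not surjective.
\item[(iii)] \emph{Index.} Since also $T_{f'}=T_hT_g$, the range of $T_h$ contains a closed subspace of finite codimension, so $T_h$ is Fredholm, and $\operatorname{ind}T_h\le-1$ by (i) and (ii).
\end{enumerate}
By commutativity $\operatorname{ind}T_g\le-1$ as well, so $-1=\operatorname{ind}T_g+\operatorname{ind}T_h\le-2$, which is absurd.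
\end{example}

To imitate this in $\ell^1(G)$ we use \emph{isometric representations}: homomorphisms $\pi$ from $G$ into the group of surjective linear isometries of a Banach space $X$. Setting $\pi(u)=\sum_su(s)\pi(s)$ extends $\pi$ to a unital homomorphism $\ell^1(G)\to B(X)$ with $\|\pi(u)\|\le\|u\|_1$. A functional $\Lambda\in X^*$ is \emph{invariant} if $\Lambda\circ\pi(s)=\Lambda$ for all $s$; it is enough to check this on generators of $G$. Then $\Lambda\circ\pi(u)=\operatorname{aug}(u)\Lambda$, so a nonzero invariant functional shows that $\pi(h)$ is not surjective for $h\in I(G)$. This is step (ii). Three difficulties arise.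

\emph{Group elements act invertibly.} No group element can act as $S$. But an average of many unitaries can be close to a multiple of $S$, and we shall choose $f$ so that it acts as such an average (Section~\ref{sec:toeplitz}).

\emph{Steps (i) and (ii) are incompatible in a unitary representation.} If $\pi$ is unitary and $\Lambda=\langle\cdot,\xi\rangle$ is invariant, then $\pi(s)^*\xi=\xi$ for all $s$, so $\xi$ is an invariant vector and $\pi(f)\xi=\operatorname{aug}(f)\xi=0$. They are also incompatible in every isometric representation if $I(G)$ has a bounded approximate identity $(e_\alpha)$, as it does for amenable $G$: the vectors $x_\alpha=\pi(e-e_\alpha)x$ satisfy $\pi(f)x_\alpha=\pi(f-fe_\alpha)x\to0$, while $\Lambda(x_\alpha)=\Lambda(x)$ keeps them away from $0$. What makes the two steps compatible is a space of $\ell^1$ type together with a paradoxical configuration. Here is the smallest case.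

\begin{example}\label{ex:paradox}
On $\ell^1(\mathbb{Z}_{\ge0})$ let $W_0\delta_n=\delta_{2n}$ and $W_1\delta_n=\delta_{2n+1}$, and let $F=\frac14\sum_{j=0,1}(W_j-W_j^2)$. The functional $\Lambda(x)=\sum_nx_n$ satisfies $\Lambda\circ W_j=\Lambda$, hence $\Lambda\circ F=0$. The vectors $W_0(x-W_0x)$ and $W_1(x-W_1x)$ have disjoint supports, so their norms add. Also $W_0x$ vanishes at odd $n$ and $W_1x$ vanishes at even $n$. Therefore
\[
4\|Fx\|_1=\|x-W_0x\|_1+\|x-W_1x\|_1\ge\sum_{n\text{ odd}}|x_n|+\sum_{n\text{ even}}|x_n|=\|x\|_1 .
\]
So $F$ is bounded below and annihilated by $\Lambda$.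
\end{example}

The index thus lives in a Hilbert space representation and the invariant functional in an $\ell^1$-type representation. We connect the two by a norm-continuous path of representations along which $f$ stays bounded below. Then the right factor $h$ stays bounded below, and its invertibility cannot change along the path. Permutation operators on $\ell^1$ are too rigid for this, since two distinct ones are at distance $2$. The trace class, with the trace in place of $\Lambda$, has the additivity used in Example~\ref{ex:paradox}, and it carries the connected family of isometries $T\mapsto ATC^*$ with $A,C$ unitary. This family contains the left multiplications, which reproduce a unitary representation, and the conjugations, which preserve the trace (Section~\ref{sec:path}).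

\emph{The algebra is not commutative.} The lower bound passes only to the right factor. The left factor is handled by an anti-automorphism that fixes $f$ and preserves the index; the symmetric form of $p$ in \eqref{eq:f} serves this purpose.

Example~\ref{ex:paradox} suggests the element $\frac1{2d}\sum_j(b_j-b_j^2)$ in a free group on $d$ generators $b_j$, with $d$ large so that the error made in replacing isometries by invertible isometries averages out. The next section shows how $f$ produces this average with two generators.

\section{Representations on a sum of $d$ copies}\label{sec:reps}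

From now on $\Gamma$ denotes either $\mathbb{F}_2=\langle a,b\rangle$ or its quotient $C_d*\mathbb{Z}=\langle a,b\mid a^d\rangle$, and $p,f\in\ell^1(\Gamma)$ are given by \eqref{eq:f}. In both cases any two elements $\alpha,\beta$ of a group with $\alpha^d=1$ define a homomorphism from $\Gamma$ with $a\mapsto\alpha$, $b\mapsto\beta$. We prove the following statement, whose first case is Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:Gamma}
Let $\Gamma$ be $\mathbb{F}_2$ or $C_d*\mathbb{Z}$ and let $f'\in I(\Gamma)$ with $\|f'-f\|_1<\frac19$. Then $f'\neq gh$ for all $g,h\in I(\Gamma)$.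
\end{proposition}

Let $Y$ be a Banach space and let $\sigma=(\sigma_0,\dots,\sigma_{d-1})$ be surjective linear isometries of $Y$. Let $X=\bigoplus_{j\in\mathbb{Z}/d}Y$ with the norm $\|x\|=\sum_j\|x_j\|$. The formulas
\begin{equation}\label{eq:pisigma}
(\pi_\sigma(a)x)_j=x_{j-1},\qquad(\pi_\sigma(b)x)_j=\sigma_jx_j
\end{equation}
define an isometric representation $\pi_\sigma$ of $\Gamma$ on $X$, because $\pi_\sigma(a)^d=1$. As $k$ runs from $0$ to $d-1$, both $\pi_\sigma(a)^k$ and $\pi_\sigma(a)^{-k}$ run through all cyclic shifts, so $P=\pi_\sigma(p)$ is the projection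
\[
(Px)_j=\frac1d\sum_{l}x_l
\]
onto the constant sequences, and $\|P\|\le\|p\|_1=1$. Now $\pi_\sigma(f)=(1-P)+\frac12P\,\pi_\sigma(b-b^2)P$. This operator commutes with $P$, is the identity on $(1-P)X$, and sends the constant sequence $(y,\dots,y)$ to $(F_\sigma y,\dots,F_\sigma y)$, where
\begin{equation}\label{eq:Fsigma}
F_\sigma=\frac1{2d}\sum_{j=0}^{d-1}\big(\sigma_j-\sigma_j^2\big).
\end{equation}
So $a$ performs the averaging, the single generator $b$ carries $d$ freely chosen isometries, and the term $e-p$ in $f$ makes $\pi_\sigma(f)$ the identity where the last term of $f$ acts as zero.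

\begin{lemma}\label{lem:lower}
If $F_\sigma$ is bounded below by $\kappa$, then $\|x\|\le(\kappa^{-1}+2)\|\pi_\sigma(f)x\|$ for all $x\in X$.
\end{lemma}

\begin{proof}
A constant sequence $(y,\dots,y)$ has norm $d\|y\|$, so $\pi_\sigma(f)$ is bounded below by $\kappa$ on $PX$. Hence $\|Px\|\le\kappa^{-1}\|\pi_\sigma(f)Px\|=\kappa^{-1}\|P\pi_\sigma(f)x\|\le\kappa^{-1}\|\pi_\sigma(f)x\|$. Also $(1-P)x=(1-P)\pi_\sigma(f)x$ has norm at most $2\|\pi_\sigma(f)x\|$.
\end{proof}

\begin{lemma}\label{lem:pathinv}
Let $t\mapsto A_t$ be a norm-continuous map from a compact interval to $B(X)$, with every $A_t$ bounded below by the same $c>0$. If one $A_t$ is invertible, then all are.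
\end{lemma}

\begin{proof}
If $A_s$ is invertible, then $\|A_s^{-1}\|\le1/c$, so $A_t=A_s\big(1+A_s^{-1}(A_t-A_s)\big)$ is invertible whenever $\|A_t-A_s\|<c$. By uniform continuity the interval is crossed in finitely many such steps.
\end{proof}

The lower bound is essential: $A_t=t\cdot1$ on $[0,1]$ is invertible except at $t=0$.

\section{Unitaries whose average is a shift, and the winding number}\label{sec:toeplitz}

\subsection*{Toeplitz operators}
Identify $H^2$ with the closed span of $1,z,z^2,\dots$ in $L^2(\mathbb{T})$, where $\mathbb{T}$ is the unit circle with normalized arc length, and let $P_+$ be the orthogonal projection onto $H^2$. For $\phi\in C(\mathbb{T})$ let $T_\phi x=P_+(\phi x)$. Then $T_\phi^*=T_{\bar\phi}$, and $S=T_z$ is an isometry whose range is the orthogonal complement of the constant function $e_0=1$. The \emph{Toeplitz algebra} $\mathcal{T}$ consists of the operators $T_\phi+C$ with $\phi\in C(\mathbb{T})$ and $C$ compact. It is a $C^*$-algebra, and the \emph{symbol map} $T_\phi+C\mapsto\phi$ is a well-defined $*$-homomorphism onto $C(\mathbb{T})$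 whose kernel is the ideal of compact operators. Applied entrywise, it gives a continuous $*$-homomorphism from $M_d(\mathcal{T})\subset B(\mathbb{C}^d\otimes H^2)$ onto $M_d(C(\mathbb{T}))$.

A continuous function $\phi:\mathbb{T}\to\mathbb{C}\setminus\{0\}$ can be written as $\phi(e^{i\theta})=e^{\ell(\theta)}$ with $\ell$ continuous on $[0,2\pi]$; its \emph{winding number} is the integer $(\ell(2\pi)-\ell(0))/2\pi i$, which is additive under products. We use the standard index theorem of Gohberg and Krein: \emph{an operator $A\in M_d(\mathcal{T})$ with symbol $\Phi$ is Fredholm if and only if $\det\Phi$ has no zero on $\mathbb{T}$, and then $\operatorname{ind}A$ is minus the winding number of $\det\Phi$.}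

\subsection*{The unitaries $V_j$}
We want unitaries $V_j\in\mathcal{T}$ such that $\frac1{2d}\sum(V_j-V_j^2)$ is close to a nonzero multiple of $S$. A unitary has index $0$, so its symbol has winding number $0$ and cannot be close to $z$ everywhere. We take a symbol that follows $z$ except on a short arc around a point $\zeta_j$, where it makes one quick turn backward. The arcs are disjoint for different $j$, so the corrections are almost orthogonal and their average is small.

A second point concerns the squares. If all $V_j$ imitated $S$, the average would be close to $\frac12(S-S^2)$, whose symbol vanishes at $z=1$. We therefore insert phases $\varepsilon_j$ with $\sum\varepsilon_j\ne0$ and $\sum\varepsilon_j^2=0$: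
\[
\varepsilon_j=1\ \ (j\text{ even}),\qquad\varepsilon_j=i\ \ (j\text{ odd}).
\]
This is also the reason for using $b-b^2$ and not the simpler $e-b$: the operator $1-cS$ is invertible for $|c|<1$ and is not Fredholm for $|c|=1$, so it never has index $-1$.

Let $\zeta_j=e^{2\pi ij/d}$, let $0<r<1$, let $\alpha_j=r\zeta_j$, and put
\[
\beta_j(z)=-\bar\zeta_j\,\frac{z-\alpha_j}{1-\bar\alpha_jz},\qquad k_j(z)=\frac{(1-r^2)^{1/2}}{1-\bar\alpha_jz}.
\]
The Blaschke factor $\beta_j$ is holomorphic on a neighborhood of the closed disk, has modulus $1$ on $\mathbb{T}$, and has one simple zero, at $\alpha_j$. So $T_{\beta_j}$ is multiplication by $\beta_j$, an isometry of $H^2$. Its range is $\{x\in H^2:x(\alpha_j)=0\}$: such an $x$ is $(z-\alpha_j)y$ with $y$ holomorphic in the disk, and $y\in H^2$ because $|z-\alpha_j|$ is bounded below near $\mathbb{T}$; then $x=\beta_j\cdot(-\zeta_j)(1-\bar\alpha_jz)y$. Expanding $k_j$ in a geometric series gives $\langle x,k_j\rangle=(1-r^2)^{1/2}x(\alpha_j)$. Hence $\|k_j\|^2=(1-r^2)^{1/2}k_j(\alpha_j)=1$, and $k_j$ spans the orthogonal complement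 of the range of $T_{\beta_j}$. Define
\[
V_j=\varepsilon_j\big(ST_{\beta_j}^*+\langle\cdot,k_j\rangle e_0\big),\qquad D_j=V_j-\varepsilon_jS .
\]
The operator $\bar\varepsilon_jV_j$ sends $T_{\beta_j}x$ to $Sx$ and $k_j$ to $e_0$. It therefore maps $H^2=T_{\beta_j}H^2\oplus\mathbb{C}k_j$ isometrically onto $SH^2\oplus\mathbb{C}e_0=H^2$, and $V_j$ is unitary. It lies in $\mathcal{T}$, with symbol $\phi_j=\varepsilon_jz\overline{\beta_j}$ of modulus $1$. For the squares we record
\begin{equation}\label{eq:Vsq}
V_j^2-\varepsilon_j^2S^2=V_j(V_j-\varepsilon_jS)+(V_j-\varepsilon_jS)\varepsilon_jS=V_jD_j+\varepsilon_jD_jS .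
\end{equation}

\begin{lemma}\label{lem:six}
For $r$ close enough to $1$, $\sum_jD_j^*D_j\le6$. Consequently $\sum_j\|D_jx\|\le\sqrt{6d}\,\|x\|$ for $x\in H^2$.
\end{lemma}

\begin{proof}
Let $\gamma_j=\beta_j-1$. Then $D_j=\varepsilon_j\big(ST_{\gamma_j}^*+\langle\cdot,k_j\rangle e_0\big)$. Since $S$ is an isometry with range orthogonal to $e_0$, and $\|T_{\gamma_j}^*x\|=\|P_+(\overline{\gamma_j}x)\|\le\|\gamma_jx\|_{L^2}$,
\[
\sum_j\|D_jx\|^2\le\Big(\sup_{\mathbb{T}}\sum_j|\gamma_j|^2\Big)\|x\|^2+\sum_j|\langle x,k_j\rangle|^2 .
\]

\emph{First term.} We compute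
\[
\gamma_j(z)=\frac{-\bar\zeta_jz+r-1+r\bar\zeta_jz}{1-r\bar\zeta_jz}=-\frac{(1-r)(1+\bar\zeta_jz)}{1-r\bar\zeta_jz}.
\]
For $z\in\mathbb{T}$ we have $|z-\zeta_j|=|1-\bar\zeta_jz|\le|1-r\bar\zeta_jz|+(1-r)\le2|1-r\bar\zeta_jz|$, so $|\gamma_j(z)|\le4(1-r)/|z-\zeta_j|$. Also $|\gamma_j|\le2$ on $\mathbb{T}$. Let $\delta$ be half the least distance between two of the points $\zeta_j$. For each $z$ at most one $j$ has $|z-\zeta_j|<\delta$, so $\sum_j|\gamma_j(z)|^2\le4+16d(1-r)^2/\delta^2$, which is at most $\frac92$ for $r$ near $1$.

\emph{Second term.} Let $J:\mathbb{C}^d\to H^2$, $Jc=\sum c_jk_j$. The second term is $\|J^*x\|^2\le\|J^*J\|\,\|x\|^2$, and $J^*J$ is the Gram matrix with entries $\langle k_j,k_l\rangle=(1-r^2)/(1-r^2\bar\zeta_j\zeta_l)$. The diagonal entries are $1$. The others tend to $0$ as $r\to1$, since the denominators tend to $1-\bar\zeta_j\zeta_l\ne0$. As $d$ is fixed, $\|J^*J\|\le\frac32$ for $r$ near $1$.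

Together, $\sum_j\|D_jx\|^2\le6\|x\|^2$. The last claim is the Cauchy--Schwarz inequality.
\end{proof}

Fix such an $r$. The gain is the exponent: each $D_j$ is controlled only by $\|D_j\|\le2$, but the sum of $d$ errors has size $\sqrt d$, and the average has size $1/\sqrt d=10^{-3}$.

\begin{lemma}\label{lem:FV}
The operator $F_V=\frac1{2d}\sum_j(V_j-V_j^2)$ on $H^2$ is bounded below by $0.34$ and is Fredholm of index $-1$.
\end{lemma}

\begin{proof}
Since $d$ is even, $\sum\varepsilon_j=\frac{1+i}2d$ and $\sum\varepsilon_j^2=0$. By \eqref{eq:Vsq},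
\[
F_V-\frac{1+i}4S=\frac1{2d}\sum_j\big(D_j-V_jD_j-\varepsilon_jD_jS\big),
\]
and by Lemma~\ref{lem:six} the right side has norm at most $3\sqrt{6d}/(2d)<0.004$. The operator $\frac{1+i}4S$ is bounded below by $\sqrt2/4>0.353$ and has index $-1$. Apply Lemma~\ref{lem:perturb}.
\end{proof}

\subsection*{The invariant $w$}
Let $\rho$ be the representation \eqref{eq:pisigma} with $Y=H^2$ and $\sigma_j=V_j$, but with the Hilbert space norm on the sum $\mathbb{C}^d\otimes H^2$. It is unitary: $\rho(a)=Z\otimes1$, where $Z$ is the permutation matrix with $(Zc)_j=c_{j-1}$, and $\rho(b)=\operatorname{diag}(V_0,\dots,V_{d-1})$. The closed $*$-algebra $M_d(\mathcal{T})$ contains $\rho(a)$, $\rho(b)$ and their adjoints, hence $\rho(u)$ for every $u\in\ell^1(\Gamma)$. Let $\widehat u\in M_d(C(\mathbb{T}))$ be the symbol of $\rho(u)$. The map $u\mapsto\widehat u$ is a continuous homomorphism, so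
\begin{equation}\label{eq:symbol}
\widehat u(\omega)=\sum_su(s)\rho_\omega(s)\qquad(\omega\in\mathbb{T}),
\end{equation}
where $\rho_\omega$ is the unitary representation of $\Gamma$ on $\mathbb{C}^d$ with $\rho_\omega(a)=Z$ and $\rho_\omega(b)=\operatorname{diag}(\phi_0(\omega),\dots,\phi_{d-1}(\omega))$. If $\det\widehat u$ has no zero on $\mathbb{T}$, let $w(u)$ be its winding number. By the index theorem, $w(u)$ is defined exactly when $\rho(u)$ is Fredholm, and then $\operatorname{ind}\rho(u)=-w(u)$.

\begin{lemma}\label{lem:w1}
Let $f'\in\ell^1(\Gamma)$ with $\|f'-f\|_1<\frac19$. Then $\rho(f')$ is injective and $w(f')=1$. If $f'=gh$ with $g,h\in\ell^1(\Gamma)$, then $w(g)$ and $w(h)$ are defined and $w(g)+w(h)=1$.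
\end{lemma}

\begin{proof}
The computation leading to \eqref{eq:Fsigma} does not depend on the norm, and $P=\rho(p)$ is now an orthogonal projection. So $\rho(f)$ is unitarily equivalent to the orthogonal sum of an identity operator and $F_V$. By Lemma~\ref{lem:FV} it is bounded below by $0.34$ and has index $-1$. Since $\|\rho(f')-\rho(f)\|<\frac19<0.34$, Lemma~\ref{lem:perturb} shows that $\rho(f')$ is bounded below and has index $-1$. The last claim follows from $\det\widehat{f'}=\det\widehat g\cdot\det\widehat h$.
\end{proof}

The determinant takes over the role that commutativity played in step (iii) of Example~\ref{ex:model}: it shows that both factors are Fredholm. It also gives the symmetry, since a determinant does not see transposition. Let $\theta$ be the automorphism of $\Gamma$ with $\theta(a)=a$, $\theta(b)=b^{-1}$; it exists in both cases because it fixes $a^d$. Put $s^\flat=\theta(s^{-1})$. Then $s\mapsto s^\flat$ is a bijection with $(st)^\flat=t^\flat s^\flat$, $a^\flat=a^{-1}$ and $b^\flat=b$: read the word backward and invert each letter $a$. For $u\in\ell^1(\Gamma)$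 let $u^\flat=\sum_su(s)s^\flat$.

\begin{lemma}\label{lem:flip}
The map $u\mapsto u^\flat$ is a linear isometry of $\ell^1(\Gamma)$ with $(uv)^\flat=v^\flat u^\flat$, $\operatorname{aug}(u^\flat)=\operatorname{aug}(u)$ and $f^\flat=f$. If $w(u)$ is defined, then so is $w(u^\flat)$, and $w(u^\flat)=w(u)$.
\end{lemma}

\begin{proof}
The first three properties follow from those of $s\mapsto s^\flat$. Since $p^\flat=p$ and $(b-b^2)^\flat=b-b^2$, we get $f^\flat=f$. The maps $s\mapsto\rho_\omega(s^\flat)$ and $s\mapsto\rho_\omega(s)^{T}$ (transpose) both reverse products. They agree at $a$ because $Z^{T}=Z^{-1}$, and at $b$ because a diagonal matrix is symmetric; so they agree on $\Gamma$. By \eqref{eq:symbol}, $\widehat{u^\flat}(\omega)=\widehat u(\omega)^{T}$, and the determinants coincide.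
\end{proof}

\section{A path from left multiplications to conjugations}\label{sec:path}

\subsection*{The trace class}
Let $H$ be a separable Hilbert space. A compact operator has a \emph{Schmidt decomposition} $T=\sum_is_i\langle\cdot,\eta_i\rangle\xi_i$ with $(\xi_i)$, $(\eta_i)$ orthonormal and $s_i\ge0$; the number $\|T\|_1=\sum_is_i$ does not depend on the decomposition. The operators with $\|T\|_1<\infty$ form the Banach space $\mathcal{C}_1(H)$. We use the following facts: $\|ATB\|_1\le\|A\|\,\|T\|_1\|B\|$ for $A,B\in B(H)$; $\|T^*\|_1=\|T\|_1$; the operator $\langle\cdot,\eta\rangle\xi$ has trace norm $\|\xi\|\,\|\eta\|$; the trace satisfies $|\operatorname{tr}T|\le\|T\|_1$ and $\operatorname{tr}(UTU^*)=\operatorname{tr}T$ for unitary $U$. If $W$ is an isometry, then $\|WT\|_1=\|TW^*\|_1=\|T\|_1$, because $T=W^*(WT)=(TW^*)W$. For a closed subspace $N$ let $P_N$ be the orthogonal projection onto it. If $N_1,\dots,N_n$ are mutually orthogonal and $T_j=P_{N_j}T_jP_{N_j}$, then the Schmidt decompositions of the $T_j$ together form one of $\sum T_j$, so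
\begin{equation}\label{eq:add}
\Big\|\sum_jT_j\Big\|_1=\sum_j\|T_j\|_1 .
\end{equation}
This replaces the additivity for disjoint supports in Example~\ref{ex:paradox}. The square-root gain also passes to the trace norm.

\begin{lemma}\label{lem:sqrt}
Let $E_1,\dots,E_n\in B(H)$ with $\sum_jE_j^*E_j\le C$, and let $T\in\mathcal{C}_1(H)$. Then
\[
\sum_j\|E_jT\|_1\le\sqrt{nC}\,\|T\|_1,\qquad\sum_j\|TE_j^*\|_1\le\sqrt{nC}\,\|T\|_1 .
\]
\end{lemma}

\begin{proof}
From a Schmidt decomposition of $T$ we get $\|E_jT\|_1\le\sum_is_i\|E_j\xi_i\|$, and for each $i$ we have $\sum_j\|E_j\xi_i\|\le\sqrt n\,\big(\sum_j\|E_j\xi_i\|^2\big)^{1/2}\le\sqrt{nC}$. For the second inequality use $\|TE_j^*\|_1=\|E_jT^*\|_1$.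
\end{proof}

\subsection*{The two ends}
At one end of the path $F_\sigma$ is bounded below because it is close to a multiple of a shift, at the other because it resembles the operator of Example~\ref{ex:paradox}. In between both mechanisms are present and must not cancel. We arrange that the second produces operators with range in the orthogonal complement of the range of the shift. That complement must contain $d$ orthogonal copies of the whole space, so we give the shift infinite multiplicity.

Let $K=\ell^2$ and $H=H^2\otimes K$. For $A\in B(H^2)$ write $\widetilde A=A\otimes1_K$. Then $\widetilde S$ is an isometry with range $N^\perp$, where $N=e_0\otimes K$; the $\widetilde V_j$ are unitary; \eqref{eq:Vsq} holds with tildes; and $\sum\widetilde D_j^*\widetilde D_j\le6$.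

Split $N=\bigoplus_{j=0}^{d-1}(N_j\oplus M_j)$ into $2d$ mutually orthogonal closed subspaces of infinite dimension, and let $W_j$ be an isometry of $H$ with range $N_j$. To make $W_j$ unitary we change it on $M_j$ only. The closed subspace $W_j(M_j^\perp)$ lies in $N_j$, so its orthogonal complement contains $N_j^\perp$ and is separable of infinite dimension, like $M_j$. Let $U_j$ be a unitary of $H$ that equals $W_j$ on $M_j^\perp$ and maps $M_j$ onto that complement. Put $E_j=U_j-W_j$. Then $E_j=E_jP_{M_j}$ and $\|E_j\|\le2$, so
\begin{equation}\label{eq:E}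
\sum_jE_j^*E_j\le4\sum_jP_{M_j}\le4 .
\end{equation}
Since $N_j\subset M_j^\perp$, we have $E_jW_j=0$, hence
\begin{equation}\label{eq:Usq}
U_j^2-W_j^2=U_jE_j+E_jW_j=U_jE_j .
\end{equation}

Let $Y=\mathcal{C}_1(H)$, with the surjective isometries
\[
\lambda_j(T)=\widetilde V_jT,\qquad\tau_j(T)=U_jTU_j^* .
\]
We pass from $(\lambda_j)$ to $(\tau_j)$ one index at a time. For an integer $0\le m\le d$ let $\sigma^{(m)}_j=\tau_j$ for $j<m$ and $\sigma^{(m)}_j=\lambda_j$ for $j\ge m$, and let $F_m=F_{\sigma^{(m)}}$. Whatever $m$ is, at least half of the indices serve one of the two mechanisms. The phases $\varepsilon_j$ alternate so that their squares nearly cancel in every tail $j\ge m$.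

\begin{lemma}\label{lem:Fm}
For $0\le m\le d$ and $T\in\mathcal{C}_1(H)$ we have $\|F_mT\|_1\ge0.16\,\|T\|_1$.
\end{lemma}

\begin{proof}
Replace $U_j$ by $W_j$ and $\widetilde V_j$ by $\varepsilon_j\widetilde S$ in $F_m$. With $c_1=\frac1d\sum_{j\ge m}\varepsilon_j$ and $c_2=\frac1d\sum_{j\ge m}\varepsilon_j^2$ this gives
\[
G_mT=\frac1{2d}\sum_{j<m}W_j\big(T-W_jTW_j^*\big)W_j^*+\tfrac12\big(c_1\widetilde S-c_2\widetilde S^2\big)T .
\]
The first part has range in $N$ and the second in $N^\perp$, so they equal $P_NG_mT$ and $(1-P_N)G_mT$, and each has trace norm at most $\|G_mT\|_1$.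

\emph{Case $m\le d/2$: the shift part.} Since $\widetilde S$ is an isometry, the second part has trace norm at least $\frac12(|c_1|-|c_2|)\|T\|_1$. Let $n_0$ and $n_1$ be the numbers of even and odd indices $j\ge m$; then $n_0+n_1=d-m$ and $|n_0-n_1|\le1$. So
\[
|c_1|=\frac1d\sqrt{n_0^2+n_1^2}\ge\frac{d-m}{\sqrt2\,d}\ge\frac1{2\sqrt2},\qquad|c_2|=\frac{|n_0-n_1|}d\le\frac1d,
\]
and $\|G_mT\|_1\ge\frac12\big(\frac1{2\sqrt2}-10^{-6}\big)\|T\|_1\ge0.17\,\|T\|_1$.

\emph{Case $m\ge d/2$: the conjugation part.} The $j$-th summand of the first part is unchanged by multiplication with $P_{N_j}$ on either side. By \eqref{eq:add}, and since $W_j$ is an isometry, the first part has trace norm $\frac1{2d}\sum_{j<m}\|T-W_jTW_j^*\|_1$. As $(1-P_{N_j})W_j=0$,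
\[
\|T-W_jTW_j^*\|_1\ge\|(1-P_{N_j})T\|_1\ge\|T\|_1-\|P_{N_j}T\|_1 .
\]
Lemma~\ref{lem:sqrt} with $C=1$ gives $\sum_{j<m}\|P_{N_j}T\|_1\le\sqrt d\,\|T\|_1$. Therefore $\|G_mT\|_1\ge\frac{d/2-\sqrt d}{2d}\|T\|_1\ge0.24\,\|T\|_1$.

\emph{The error.} For $j<m$, using \eqref{eq:Usq} in the second line,
\begin{align*}
\tau_jT-W_jTW_j^*&=E_jTU_j^*+W_jTE_j^*,\\
\tau_j^2T-W_j^2TW_j^{*2}&=U_jE_jTU_j^{*2}+W_j^2TE_j^*U_j^* .
\end{align*}
Each right side has trace norm at most $\|E_jT\|_1+\|TE_j^*\|_1$. By \eqref{eq:E} and Lemma~\ref{lem:sqrt}, each line contributes at most $2\sqrt{4d}\,\|T\|_1=4\sqrt d\,\|T\|_1$ after summation over $j<m$. For $j\ge m$, using \eqref{eq:Vsq},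
\[
\lambda_jT-\varepsilon_j\widetilde ST=\widetilde D_jT,\qquad\lambda_j^2T-\varepsilon_j^2\widetilde S^2T=\widetilde V_j\widetilde D_jT+\varepsilon_j\widetilde D_j(\widetilde ST).
\]
Lemma~\ref{lem:sqrt} with $C=6$, applied to $T$ and to $\widetilde ST$, bounds the sum of the trace norms of these three terms over $j\ge m$ by $3\sqrt{6d}\,\|T\|_1$. Altogether
\[
\|F_mT-G_mT\|_1\le\frac{(8+3\sqrt6)\sqrt d}{2d}\,\|T\|_1\le\frac8{\sqrt d}\|T\|_1=0.008\,\|T\|_1 ,
\]
and $0.17-0.008>0.16$.
\end{proof}

\subsection*{The path}
The families $\sigma^{(m)}$ and $\sigma^{(m+1)}$ differ only at the index $m$, which has weight $1/2d$ in \eqref{eq:Fsigma}. So any path of isometries from $\lambda_m$ to $\tau_m$ will do, and no control on it is needed beyond continuity.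

\begin{proposition}\label{prop:path}
On $X=\bigoplus_{j\in\mathbb{Z}/d}\mathcal{C}_1(H)$ there are isometric representations $\pi_t$ $(0\le t\le d)$ of $\Gamma$ such that $\pi_0=\pi_{\sigma^{(0)}}$, $\pi_d=\pi_{\sigma^{(d)}}$, the map $t\mapsto\pi_t(u)$ is norm-continuous for every $u\in\ell^1(\Gamma)$, and
\begin{equation}\label{eq:ninth}
\|\pi_t(f)x\|\ge\tfrac19\|x\|\qquad(0\le t\le d,\ x\in X).
\end{equation}
\end{proposition}

\begin{proof}
By the spectral theorem every unitary of $H$ is $e^{iB}$ with $B$ bounded and self-adjoint. So two unitaries $U,U'$ are joined by the norm-continuous path $\vartheta\mapsto Ue^{i\vartheta B}$ $(0\le\vartheta\le1)$, where $e^{iB}=U^*U'$. For $0\le m<d$ choose such paths $A_m(\vartheta)$ from $\widetilde V_m$ to $U_m$ and $C_m(\vartheta)$ from $1$ to $U_m$. For $t=m+\vartheta$ let $\sigma^{(t)}$ agree with $\sigma^{(m)}$ at all $j\ne m$, and let $\sigma^{(t)}_m(T)=A_m(\vartheta)TC_m(\vartheta)^*$. At $\vartheta=0$ this is $\lambda_m$ and at $\vartheta=1$ it is $\tau_m$, so the notation is consistent at integers. Put $\pi_t=\pi_{\sigma^{(t)}}$.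

\emph{Continuity.} From $\|ATC^*-A'TC'^*\|_1\le(\|A-A'\|+\|C-C'\|)\|T\|_1$ for unitaries $A,A',C,C'$, the map $t\mapsto\pi_t(b)$ is norm-continuous. Then so is $t\mapsto\pi_t(b^{-1})$, by continuity of inversion, while $\pi_t(a)$ is constant. Hence $t\mapsto\pi_t(s)$ is norm-continuous for each $s\in\Gamma$. The series $\sum_su(s)\pi_t(s)$ converges uniformly in $t$, so its sum is continuous.

\emph{Lower bound.} For $t\in[m,m+1]$ we have $\|F_{\sigma^{(t)}}-F_m\|\le\frac1{2d}(2+2)=\frac2d$. By Lemma~\ref{lem:Fm}, $F_{\sigma^{(t)}}$ is bounded below by $0.15$. Since $1/0.15+2<9$, Lemma~\ref{lem:lower} gives \eqref{eq:ninth}.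
\end{proof}

No Fredholm index is available along this path. Already $F_0$ is left multiplication by $\widetilde{F_V}$; if $\xi\neq0$ is orthogonal to the range of $\widetilde{F_V}$, the nonzero operators $\langle\cdot,\eta\rangle\xi$ $(\eta\in H)$ all lie outside the range of $F_0$, whose cokernel is thus infinite-dimensional. Only invertibility is transported, and that is enough.

\section{Proofs of the theorems}\label{sec:proof}

\begin{proposition}\label{prop:right}
Let $f'\in\ell^1(\Gamma)$ with $\|f'-f\|_1<\frac19$, and let $f'=gh$ with $g\in\ell^1(\Gamma)$ and $h\in I(\Gamma)$. Then $w(h)\ge1$.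
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:w1}, $\rho(h)$ is Fredholm, and it is injective because $\rho(f')=\rho(g)\rho(h)$ is. So $-w(h)=\operatorname{ind}\rho(h)\le0$. Suppose $w(h)=0$. Then $\rho(h)$ is injective of index $0$, hence invertible.

\emph{Start of the path.} View an operator on $\mathbb{C}^d\otimes H^2$ as a matrix $C=(C_{jl})$ with entries in $B(H^2)$, and let it act on $X$ by $(L_Cx)_j=\sum_l\widetilde{C_{jl}}\,x_l$. The map $C\mapsto L_C$ is a unital algebra homomorphism with $\|L_C\|\le d\,\|C\|$. By the definition of $\sigma^{(0)}$, $\pi_0(s)=L_{\rho(s)}$ for $s=a,b$, hence for all $s\in\Gamma$, and by continuity $\pi_0(h)=L_{\rho(h)}$. So $\pi_0(h)$ is invertible, with inverse $L_{\rho(h)^{-1}}$.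

\emph{Along the path.} Let $c=\frac19-\|f'-f\|_1>0$. By \eqref{eq:ninth},
\[
c\|x\|\le\|\pi_t(f')x\|=\|\pi_t(g)\pi_t(h)x\|\le\|g\|_1\|\pi_t(h)x\| .
\]
So $g\ne0$ and all $\pi_t(h)$ are bounded below by $c/\|g\|_1$. By Lemma~\ref{lem:pathinv}, $\pi_d(h)$ is invertible.

\emph{End of the path.} In $\pi_d$ every $\sigma_j$ is the conjugation $\tau_j$. The functional $\Lambda(x)=\sum_j\operatorname{tr}(x_j)$ on $X$ is bounded and nonzero. It is invariant under $\pi_d(a)$, which permutes the coordinates, and under $\pi_d(b)$, which preserves each trace. Hence $\Lambda\circ\pi_d(h)=\operatorname{aug}(h)\Lambda=0$, and $\pi_d(h)$ is not surjective. This contradiction shows that $w(h)\ge1$.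
\end{proof}

The hypothesis $h\in I(\Gamma)$ is used only at the end of the path. Without it the conclusion fails: $f=fe$ and $w(e)=0$.

\begin{proof}[Proof of Proposition~\ref{prop:Gamma} and Theorem~\ref{thm:main}]
Suppose $f'=gh$ with $g,h\in I(\Gamma)$ and $\|f'-f\|_1<\frac19$. Lemma~\ref{lem:w1} gives $w(g)+w(h)=1$, and Proposition~\ref{prop:right} gives $w(h)\ge1$. By Lemma~\ref{lem:flip}, $(f')^\flat=h^\flat g^\flat$ with $g^\flat\in I(\Gamma)$ and $\|(f')^\flat-f\|_1=\|(f'-f)^\flat\|_1<\frac19$. Now $g^\flat$ is the right factor, so Proposition~\ref{prop:right} gives $w(g)=w(g^\flat)\ge1$. Thus $1=w(g)+w(h)\ge2$, a contradiction. For $\Gamma=\mathbb{F}_2$ the open ball of radius $\frac19$ about $f$ in $I(\mathbb{F}_2)$ contains no product, which is Theorem~\ref{thm:main}.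
\end{proof}

\begin{remark}
Let $f'\in I(\mathbb{F}_2)$ with $\|f'-f\|_1<\frac19$ and $f'=gh$ in $\ell^1(\mathbb{F}_2)$. Then exactly one of $g,h$ lies in $I(\mathbb{F}_2)$: at least one because $\operatorname{aug}(g)\operatorname{aug}(h)=0$, and not both by Theorem~\ref{thm:main}. Also, since $f$ has rational coefficients, the augmentation ideal of the real algebra $\ell^1(\mathbb{F}_2)$ does not factor either.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
(a) A countable group carries a probability measure with full support, so two products suffice by Proposition~\ref{prop:two}. For $\mathbb{F}_2$ one product does not suffice by Theorem~\ref{thm:main}.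

(b) Let $q:G\to\Gamma$ be a surjective homomorphism with $\Gamma$ equal to $\mathbb{F}_2$ or $C_d*\mathbb{Z}$. The map $q_*u=\sum_su(s)\,q(s)$ is a contractive homomorphism $\ell^1(G)\to\ell^1(\Gamma)$ that preserves the augmentation. Choose $\iota:\Gamma\to G$ with $q\circ\iota=\operatorname{id}$, and let $\tilde f=\sum_tf(t)\,\iota(t)$. Then $\tilde f\in I(G)$ and $q_*\tilde f=f$. If $\tilde f=gh$ with $g,h\in I(G)$, then $f=(q_*g)(q_*h)$ with both factors in $I(\Gamma)$, contrary to Proposition~\ref{prop:Gamma}. So $I(G)$ does not factor.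

A free group of rank at least $2$, finite or infinite, maps onto $\mathbb{F}_2$ by sending two free generators to $a,b$ and all others to $e$. A free group of rank at most $1$ is trivial or infinite cyclic, hence countable and abelian, and its augmentation ideal factors by Proposition~\ref{prop:two}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{FCBA}
\emph{Factorization in commutative Banach algebras},
\texttt{https://core.ac.uk/download/335076084.pdf}.

\end{thebibliography}
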